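\title{Choice on scattered subsets of the binary tree is not MSO-definable}

\begin{abstract}
A tree is scattered if it has only countably many infinite branches. We prove that no formula of monadic second-order logic over the full binary tree selects exactly one element from every nonempty set of nodes contained in a scattered tree, which confirms a conjecture on uniformization. Selection already fails on a class of antichains of finite Cantor--Bendixson rank built from periodic combs, and it fails when set parameters are allowed. For the sets whose $\xi$-th Cantor--Bendixson derivative is empty, a definable selection exists if and only if $\xi$ is finite. The proof follows a hypothetical selecting automaton down the tree, forces it into a loop, and closes the loop into a self-similar comb. The algebraic core is a collapse lemma for finite monoids of maps in which every map has a fixed point.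
\end{abstract}

\section{Introduction}\label{sec:intro}

The nodes of the full infinite binary tree are the finite words $u\in\{0,1\}^*$; the root is the empty word $\varepsilon$. We consider monadic second-order logic (MSO) over this tree. First-order variables range over nodes, second-order variables range over arbitrary sets of nodes, and the atomic formulas express membership $x\in X$, the prefix order $\le$, and the two successor relations $u\mapsto u0$ and $u\mapsto u1$. A formula $\psi(X,y)$ \emph{uniformizes} $y$ in a relation $\mathcal R(X,y)$ if
\begin{itemize}
\item[(i)] $\psi(X,y)$ implies $\mathcal R(X,y)$, and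
\item[(ii)] for every $X$ for which some $y$ satisfies $\mathcal R(X,y)$, there is exactly one $y$ with $\psi(X,y)$.
\end{itemize}
Unless parameters are displayed, formulas have no free variables other than those shown.

A uniformization of the relation ``$y\in X$'' is a definable choice function. By results of Gurevich and Shelah, and of Carayol and L\"oding (2007), there is none when $X$ ranges over all sets of nodes. It is natural to ask how small the sets must be for choice to become definable.

On finite sets it is definable. The lexicographic order, in which $u\preceq v$ if $u\le v$ or some $w$ has $w0\le u$ and $w1\le v$, is a definable linear order, and a finite nonempty set has a least element. On the set $\{0^n1:n\ge0\}$ this rule breaks down, because $1\succ01\succ001\succ\cdots$. But this set hangs off the single branch $0^\omega$, and one can choose the element that leaves the branch first. The next step is a set that hangs off a sequence of branches converging to a limit branch, and so on. The sets reached in this way are those that accumulate on only countably many branches.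

To make this precise, call a prefix-closed set $\tau\subseteq\{0,1\}^*$ a \emph{tree}, and let $[\tau]\subseteq\{0,1\}^\omega$ be the set of its \emph{branches}, the infinite words all of whose finite prefixes lie in $\tau$. The tree $\tau$ is \emph{scattered} (or \emph{thin}) if $[\tau]$ is countable; equivalently, $\tau$ contains no embedded copy of the full binary tree (Lemma~\ref{lem:scattered}). Let $\mathcal S(X,y)$ be the relation
\[
y\in X\ \text{ and }\ X\subseteq\tau\ \text{ for some scattered tree }\tau .
\]
It is conjectured in \cite{unif}, under the label ``S.~[2013]'', that no MSO formula without parameters uniformizes $y$ in $\mathcal S$. This strengthens the result on arbitrary sets: a choice function for all sets, restricted to the definable domain of $\mathcal S$, would uniformize $\mathcal S$. We prove the conjecture.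

\begin{theorem}\label{thm:conj}
No MSO formula $\psi(X,y)$ uniformizes $y$ in $\mathcal S$.
\end{theorem}

Choice already fails on a class of very simple sets. For $D,E\subseteq\{0,1\}^*$ and a node $u$ put
\[
DE=\{dx:d\in D,\ x\in E\},\qquad uE=\{u\}E,\qquad D_u=\{x:ux\in D\},
\]
so that $D_u$ is the part of $D$ below $u$, seen from $u$. For $j\in\{0,1\}$ put $\bar j=1-j$. Given $n\ge1$, directions $j_1,\dots,j_n\in\{0,1\}$ and sets $E_1,\dots,E_n$, extend both sequences with period $n$ to all indices $m\ge1$, and define the \emph{periodic comb}
\[
\mathrm{comb}\big((j_1,E_1)\cdots(j_n,E_n)\big)=\bigcup_{m\ge1}j_1\cdots j_{m-1}\,\bar j_m\,E_m .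
\]
Its \emph{spine} is the branch $j_1j_2j_3\cdots=a^\omega$, where $a=j_1\cdots j_n$ is the \emph{period}, and the nodes $j_1\cdots j_{m-1}\bar j_m$ are its \emph{side roots}; see Figure~\ref{fig:comb}. For example, $\mathrm{comb}((0,\{\varepsilon\}))=\{0^n1:n\ge0\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[very thick] (0,0)--(-0.6,-0.8)--(0,-1.6)--(-0.6,-2.4)--(0,-3.2);
\draw[very thick,dotted] (0,-3.2)--(-0.45,-3.8);
\foreach \x/\y/\p/\q/\e in {0/0/1.3/-0.8/1, -0.6/-0.8/-1.9/-1.6/2, 0/-1.6/1.3/-2.4/1, -0.6/-2.4/-1.9/-3.2/2}{
  \draw (\x,\y)--(\p,\q);
  \draw (\p,\q)--++(-0.45,-0.75)--++(0.9,0)--cycle;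
  \node at (\p,\q-0.52) {\small $E_{\e}$};
  \fill (\x,\y) circle (1.6pt);}
\fill (0,-3.2) circle (1.6pt);
\node[above] at (0,0) {$\varepsilon$};
\node[above right] at (0,-1.65) {$a$};
\node[right] at (0,-3.2) {$a^2$};
\end{tikzpicture}
\caption{The periodic comb $K=\mathrm{comb}((0,E_1)(1,E_2))$ with period $a=01$. The thick path is the spine $a^\omega$, which contains no element of $K$; the elements of $K$ lie in the copies of $E_1$ and $E_2$ placed at the side roots $1,00,011,0100,\dots$. The part of $K$ below $a$ is again $K$.}
\label{fig:comb}
\end{figure}

Let $\mathcal D$ be the least class of subsets of $\{0,1\}^*$ that contains $\{\varepsilon\}$, contains $0D_0\cup1D_1$ whenever it contains $D_0$ and $D_1$, and contains $\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$ whenever it contains $E_1,\dots,E_n$.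

\begin{theorem}\label{thm:main}
There is no MSO formula $\psi(X,y)$ such that for every $D\in\mathcal D$ there is exactly one $y$ with $\psi(D,y)$, and this $y$ lies in $D$.
\end{theorem}

The complexity of a set contained in a scattered tree is measured by the Cantor--Bendixson derivative. The space $\{0,1\}^\omega$ is compact, with the clopen cones $u\{0,1\}^\omega$ as a base, and each $[\tau]$ is closed. For a closed set $C$ let $C'$ be the closed set of non-isolated points of $C$, and put $C^{(0)}=C$, $C^{(\xi+1)}=(C^{(\xi)})'$, and $C^{(\lambda)}=\bigcap_{\xi<\lambda}C^{(\xi)}$ for limit ordinals $\lambda$. For a set $X$ of nodes let $\tau_X$ be its prefix closure, and let the \emph{rank} $\mathrm{rk}(X)$ be the least $\xi$ with $[\tau_X]^{(\xi)}=\emptyset$, if there is one. By K\"onig's lemma the sets of rank $0$ are the finite sets, and $\{0^n1:n\ge0\}$ has rank $1$. Every set in $\mathcal D$ is an antichain of finite rank (Lemmas~\ref{lem:structure} and~\ref{lem:rank}).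

\begin{theorem}\label{thm:rank}
For an ordinal $\xi$ let $\mathcal R_\xi(X,y)$ be the relation: $y\in X$ and $[\tau_X]^{(\xi)}=\emptyset$. Some MSO formula uniformizes $y$ in $\mathcal R_\xi$ if and only if $\xi<\omega$.
\end{theorem}

The positive half of this theorem continues the two examples above through all finite ranks, and might suggest that choice on scattered sets is definable. But the formula for rank $k$ is built by recursion on $k$, and the negative half says that no single formula serves all finite ranks at once.

\begin{theorem}\label{thm:param}
There are no MSO formula $\psi(X,y,\bar P)$ and fixed sets $\bar P$ such that $\psi(\cdot,\cdot,\bar P)$ uniformizes $y$ in $\mathcal S$.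
\end{theorem}

\begin{corollary}\label{cor:finite}
There is no MSO formula $\psi(X,Z)$ which, for every nonempty $X$ contained in a scattered tree, is satisfied by exactly one set $Z$, with $Z$ a finite nonempty subset of $X$.
\end{corollary}

Section~\ref{sec:background} recalls the facts on branches and automata that we use, and Section~\ref{sec:bounded} proves the positive half of Theorem~\ref{thm:rank}. Section~\ref{sec:combs} describes the class $\mathcal D$, and Section~\ref{sec:idea} shows the idea of the proof of Theorem~\ref{thm:main} on a toy model. The proof itself occupies Sections~\ref{sec:types}--\ref{sec:constant}, and the remaining statements are derived in Section~\ref{sec:consequences}.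

\section{Branches, derivatives and automata}\label{sec:background}

\subsection*{Branches and derivatives}
Derivatives can be computed cone by cone: for every set $X$ of nodes, every node $u$ and every $k<\omega$,
\begin{equation}\label{eq:local}
[\tau_X]^{(k)}\cap u\{0,1\}^\omega=u\,[\tau_{X_u}]^{(k)} .
\end{equation}
For $k=0$, both $u\gamma\in[\tau_X]$ and $\gamma\in[\tau_{X_u}]$ say that arbitrarily long prefixes of $u\gamma$ extend to elements of $X$. The step from $k$ to $k+1$ holds because the cone is open, so a point of the cone is isolated in $C$ if and only if it is isolated in $C\cap u\{0,1\}^\omega$, and $\gamma\mapsto u\gamma$ is a homeomorphism onto the cone.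

A closed set $C$ with $C^{(k)}=\emptyset$ for some $k<\omega$ is countable. Indeed, each point of $C$ is isolated in $C^{(i)}$ for some $i<k$, so it is the only point of $C^{(i)}$ in some cone, and there are countably many pairs of an index and a cone.

\begin{lemma}\label{lem:scattered}
A tree $\tau$ is scattered if and only if there is no nonempty $Z\subseteq\tau$ each element of which has two incomparable extensions in $Z$. The relation $\mathcal S$ is MSO-definable.
\end{lemma}

\begin{proof}
Given such a $Z$, choose $z_\varepsilon\in Z$ and, recursively, incomparable extensions $z_{w0},z_{w1}\in Z$ of $z_w$. Each $\gamma\in\{0,1\}^\omega$ determines the branch of $\tau$ through the nodes $z_w$, $w$ a prefix of $\gamma$, and different $\gamma$ give different branches; so $[\tau]$ is uncountable. Conversely, let $[\tau]$ be uncountable and let $Z\ni\varepsilon$ be the set of nodes through which uncountably many branches of $\tau$ pass. Suppose the extensions in $Z$ of some $u\in Z$ are pairwise comparable. Then at most one branch through $u$ has all its nodes below $u$ in $Z$, and every other one passes through one of the countably many nodes outside $Z$, each of which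 carries countably many branches. So only countably many branches pass through $u$, a contradiction.

A subtree of a scattered tree is scattered, so $X$ is contained in a scattered tree if and only if $\tau_X$ is scattered, and the condition on $Z$ is expressible in MSO.
\end{proof}

\subsection*{Automata}
A \emph{nondeterministic parity tree automaton} over a finite alphabet $\Sigma$ is a tuple $\mathcal A=(Q,q_I,\Delta,c)$ with a finite set $Q$ of states, an initial state $q_I$, a set $\Delta\subseteq Q\times\Sigma\times Q\times Q$ of transitions and a map $c:Q\to\omega$. A \emph{run from $q$} on a labeling $\ell:\{0,1\}^*\to\Sigma$ is a map $\rho:\{0,1\}^*\to Q$ with $\rho(\varepsilon)=q$ and $(\rho(u),\ell(u),\rho(u0),\rho(u1))\in\Delta$ for all $u$. A sequence of states satisfies the \emph{parity condition} if the largest value of $c$ that occurs infinitely often along it is even, and a run is \emph{accepting} if the sequence of states along every branch satisfies the parity condition. The automaton accepts $\ell$ from $q$ if it has an accepting run from $q$ on $\ell$. The parity condition depends only on the tail of a sequence. Hence an accepting run restricts to an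 accepting run on the subtree below any node, and a run is accepting as soon as every branch either satisfies the parity condition or enters a subtree on which the run is accepting.

A tuple $(X_1,\dots,X_n)$ of sets of nodes is identified with the labeling over $\{0,1\}^n$ given by the characteristic functions. The subtree of $(X_1,\dots,X_n)$ below $u$ is $((X_1)_u,\dots,(X_n)_u)$. We use two theorems of Rabin.
\begin{itemize}
\item \emph{Rabin's theorem.} For every MSO formula $\varphi(X_1,\dots,X_n)$ there is an automaton over $\{0,1\}^n$ that accepts from $q_I$ exactly the tuples satisfying $\varphi$.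
\item \emph{Rabin's basis theorem.} If some tuple of sets satisfies $\varphi(X_1,\dots,X_n)$, then some tuple of regular languages $X_i\subseteq\{0,1\}^*$ satisfies it.
\end{itemize}

\section{Definable choice in bounded finite rank}\label{sec:bounded}

\begin{proposition}\label{prop:bounded}
For every $k<\omega$ some MSO formula uniformizes $y$ in $\mathcal R_k$.
\end{proposition}

\begin{proof}
Code a branch $\gamma$ by the set of its finite prefixes; the codes are the nonempty prefix-closed chains without a maximal element. The statement $\gamma\in[\tau_X]^{(i)}$ is definable by recursion on $i$: for $i=0$ it says that every node of $\gamma$ is a prefix of an element of $X$, and $\gamma\in[\tau_X]^{(i+1)}$ holds if and only if $\gamma\in[\tau_X]^{(i)}$ and through each node of $\gamma$ passes some $\gamma'\ne\gamma$ in $[\tau_X]^{(i)}$. In particular $[\tau_X]^{(i)}=\emptyset$ is definable. We define, by recursion on $k$, a definable function $f_k$ that assigns to each nonempty $X$ with $[\tau_X]^{(k)}=\emptyset$ an element of $X$. The required formula says that $X\neq\emptyset$, $[\tau_X]^{(k)}=\emptyset$ and $y=f_k(X)$.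

For $k=0$ the set $X$ is finite, and $f_0(X)$ is its lexicographically least element.

Let $X\ne\emptyset$ and $[\tau_X]^{(k+1)}=\emptyset$. If $[\tau_X]^{(k)}=\emptyset$, put $f_{k+1}(X)=f_k(X)$. Otherwise $F=[\tau_X]^{(k)}$ is a nonempty compact set all of whose points are isolated, so it is finite. Let $\gamma$ be its leftmost element, the one for which every other $\gamma'\in F$ admits a node $w$ with $w0$ on $\gamma$ and $w1$ on $\gamma'$. If $\gamma$ contains an element of $X$, let $f_{k+1}(X)$ be the first one in the prefix order.

Suppose now that $\gamma$ contains no element of $X$. Call $v\in\tau_X$ an \emph{exit} if $v$ is not on $\gamma$ but its parent is. Every node $u$ of $\gamma$ lies in $\tau_X$, so it has an extension $x\in X$; as $x$ is not on $\gamma$, the first prefix of $x$ off $\gamma$ is an exit below $u$. Hence there are infinitely many exits. They are pairwise incomparable, so each of the finitely many branches in $F$ passes through at most one of them, and some exit carries no branch of $F$. Distinct exits have distinct parents, and the parents are linearly ordered by $\le$. Let $v$ be the exit carrying no branch of $F$ whose parent comes first,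 and put $X'=X\cap v\{0,1\}^*=vX_v$. Then $X'\ne\emptyset$ because $v\in\tau_X$. All branches of $\tau_{X'}$ pass through $v$ and $(X')_v=X_v$, so \eqref{eq:local} gives $[\tau_{X'}]^{(k)}=v[\tau_{X_v}]^{(k)}=F\cap v\{0,1\}^\omega=\emptyset$. Put $f_{k+1}(X)=f_k(X')$. Each of the objects $\gamma$, $v$, $X'$ has been described by an MSO condition that determines it uniquely from $X$, so $f_{k+1}$ is definable.
\end{proof}

\section{The class of periodic combs}\label{sec:combs}

Since $\mathcal D$ is the least class closed under three rules, a property holds on all of $\mathcal D$ once it holds for $\{\varepsilon\}$ and passes from $D_0,D_1$ to $0D_0\cup1D_1$ and from $E_1,\dots,E_n$ to their combs. We call this \emph{induction on $D$}.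

\begin{lemma}\label{lem:structure}
Let $D,E\in\mathcal D$, and let $K=\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$ with $E_i\in\mathcal D$ and period $a$.
\begin{itemize}
\item[(a)] $D$ is a nonempty antichain for the prefix order.
\item[(b)] $K_{\bar j_1}=E_1$, and $K_{j_1}$ is the comb of the rotated word $(j_2,E_2)\cdots(j_n,E_n)(j_1,E_1)$. Hence $K_{j_1\cdots j_{m-1}\bar j_m}=E_m$ for all $m\ge1$, and $K_a=K$.
\item[(c)] Either $D=\{\varepsilon\}$, or $D=0D_0\cup1D_1$ with $D_0,D_1\in\mathcal D$. If $u\in\tau_D$ then $D_u\in\mathcal D$. If $u$ is a proper prefix of an element of $D$, then $D_{u0},D_{u1}\in\mathcal D$.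
\item[(d)] $DE\in\mathcal D$, and $(DE)_v=D_vE$ for every $v\in\tau_D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on $D$: the nodes $0,1$ are incomparable, the side roots of a comb are pairwise incomparable, and antichains placed below pairwise incomparable nodes form an antichain.

(b) In the union defining $K$, the term $m=1$ is $\bar j_1E_1$ and all other terms begin with $j_1$. Deleting this letter leaves $\bigcup_{m\ge2}j_2\cdots j_{m-1}\bar j_mE_m$, the comb of the shifted sequence. The last two claims follow by iteration; $n$ rotations return the original word.

(c) The first claim holds by definition for unions and by (b) for combs, which do not contain $\varepsilon$. If $D_u\in\mathcal D$ and $u$ is a proper prefix of an element of $D$, then $D_u\ne\{\varepsilon\}$, so $D_{u0},D_{u1}\in\mathcal D$ by the first claim. Induction on $|u|$ gives the second and third claims.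

(d) Induction on $D$, using
\begin{equation}\label{eq:product}
\begin{gathered}
\{\varepsilon\}E=E,\qquad(0D_0\cup1D_1)E=0D_0E\cup1D_1E,\\
\mathrm{comb}\big((j_1,E_1)\cdots(j_n,E_n)\big)E=\mathrm{comb}\big((j_1,E_1E)\cdots(j_n,E_nE)\big),
\end{gathered}
\end{equation}
gives $DE\in\mathcal D$. Let $v\in\tau_D$, say $v\le d'\in D$. If $v\le dx$ with $d\in D$, $x\in E$, then $d$ and $v$ are comparable, and $d<v$ would give $d<d'$ in the antichain $D$. So $v\le d$, and $(DE)_v\subseteq D_vE$. The other inclusion holds for all sets.
\end{proof}

\begin{lemma}\label{lem:rank}
On $\mathcal D$ the rank is finite and satisfies $\mathrm{rk}(\{\varepsilon\})=0$,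
\[
\mathrm{rk}(0D_0\cup1D_1)=\max(\mathrm{rk}D_0,\mathrm{rk}D_1),\qquad
\mathrm{rk}\big(\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))\big)=1+\max_i\mathrm{rk}E_i .
\]
Every $D\in\mathcal D$ is contained in the scattered tree $\tau_D$.
\end{lemma}

\begin{proof}
Induction on $D$. The tree $\{\varepsilon\}$ has no branch, and the formula for unions is \eqref{eq:local} for $u=0,1$. Let $K$ be the comb, $u_m$ its side roots and $k=\max_i\mathrm{rk}E_i$. Every branch other than $a^\omega$ passes through some $u_m$, and by \eqref{eq:local} no branch of $[\tau_K]^{(k)}$ does, since $[\tau_{E_m}]^{(k)}=\emptyset$. So $[\tau_K]^{(k)}\subseteq\{a^\omega\}$ and $[\tau_K]^{(k+1)}=\emptyset$. It remains to see that $a^\omega\in[\tau_K]^{(k)}$. For $k=0$ this holds because each node $j_1\cdots j_{m-1}$ of the spine is a prefix of the elements of $u_mE_m\neq\emptyset$. For $k\ge1$ take $i$ with $[\tau_{E_i}]^{(k-1)}\ne\emptyset$. The cones of $u_i,u_{i+n},u_{i+2n},\dots$ contain points of the closed set $[\tau_K]^{(k-1)}$; these points differ from $a^\omega$ and converge to it. The last statement follows because a closed set of finite rank is countable.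
\end{proof}

\section{The idea: a walker that gets lost}\label{sec:idea}

By Lemma~\ref{lem:structure}(c), a natural way to choose an element of $D\in\mathcal D$ is to walk down from the root: at a node $u$, stop and output $u$ if $D_u=\{\varepsilon\}$, and otherwise move to $u0$ or $u1$. The only danger is to walk forever.

The rule ``move to the child $uj$ with the smaller $\mathrm{rk}(D_{uj})$, and to $u0$ in case of a tie'' stops on every $D\in\mathcal D$. This follows by induction on $D$: on $0D_0\cup1D_1$ the walk enters $D_0$ or $D_1$, and on a comb $K$ it enters $E_1$, because $\mathrm{rk}(E_1)<\mathrm{rk}(K)=\mathrm{rk}(K_{j_1})$ by Lemma~\ref{lem:rank}. This rule compares unbounded numbers. Let us see what happens to a walker that has only finite information.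

Fix $k$ and suppose that the move at $u$ is a function of the two capped ranks $\min(\mathrm{rk}D_{u0},k)$ and $\min(\mathrm{rk}D_{u1},k)$. Let $j$ be the move when both values equal $k$. Take $E\in\mathcal D$ of rank $k$ and $K=\mathrm{comb}((j,E))$. At the root the subtrees are $K_j=K$, of rank $k+1$, and $K_{\bar j}=E$; both capped ranks are $k$, and the walker moves to $j$. There it sees $K$ again. It follows the spine forever.

If the walker also carries a finite memory, updated at each move, we let it read the values $(k,k)$ repeatedly. Its memory eventually enters a cycle, along which it makes the moves $j_1,\dots,j_n$. Started with a memory state on the cycle, it follows the spine of $\mathrm{comb}((j_1,E)\cdots(j_n,E))$ forever, and placing this comb at the end of the initial segment of moves, with copies of $E$ at the siblings, defeats it from the initial state. This is why $\mathcal D$ contains combs with arbitrary periods.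

The proof of Theorem~\ref{thm:main} runs the same argument against an automaton. Three things have to be supplied.
\begin{itemize}
\item A formula is not a walker. Section~\ref{sec:types} extracts from the automaton a finite \emph{type} $t(D)$, which replaces the capped rank, and a set $R$ of states, which replaces the memory.
\item The value $k$ was special: by Lemma~\ref{lem:rank}, the sets of capped rank $k$ are closed under unions and combs, and no proper nonempty part of $\{k\}$ is left to retreat to. Section~\ref{sec:algebra} replaces $\{k\}$ by a minimal set $M$ of types closed under these operations.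
\item The set $M$ may have several elements. A cycle of the walker starts and ends at a subtree of some type $x$, but the comb obtained by closing the cycle may have another type, and on it the walker may behave differently. This is the main difficulty. Sections~\ref{sec:collapse} and~\ref{sec:constant} show that the walker can be steered along a path that erases all information about the type of the subtree at its end; closing such a path gives a comb of the right type.
\end{itemize}

\section{Types}\label{sec:types}

From here to the end of Section~\ref{sec:constant}, except in the self-contained Section~\ref{sec:collapse}, we assume that $\psi(X,y)$ is a formula as in Theorem~\ref{thm:main}, and we derive a contradiction. By Rabin's theorem there is an automaton $\mathcal A=(Q,q_I,\Delta,c)$ over $\{0,1\}^2$ that accepts $(X,Y)$ from $q_I$ if and only if $Y=\{y\}$ for some $y$ with $\psi(X,y)$.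

Consider a run on $(D,\{d\})$ with $d\in D$. The subtrees hanging off the path to $d$ are unmarked: they have the form $(E,\emptyset)$. The subtrees rooted on the path contain the mark. This leads to two pieces of data. For $D\in\mathcal D$ and $R\subseteq Q$ let
\begin{gather*}
\mathrm{acc}(D)=\{q\in Q:\mathcal A\text{ accepts }(D,\emptyset)\text{ from }q\},\\
C_R(D)=\{d\in D:\mathcal A\text{ accepts }(D,\{d\})\text{ from some }q\in R\}.
\end{gather*}
Thus $C_R(D)$ is the set of elements chosen from $R$, and the assumption on $\psi$ reads
\begin{equation}\label{eq:unique}
|C_{\{q_I\}}(D)|=1\qquad\text{for all }D\in\mathcal D .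
\end{equation}
The automaton is nondeterministic, but the set of all states that it can send toward the mark evolves deterministically. For $R,F\subseteq Q$ let
\begin{gather*}
\delta_0(R,F)=\{q':(q,(0,0),q',q'')\in\Delta\text{ for some }q\in R,\ q''\in F\},\\
\delta_1(R,F)=\{q'':(q,(0,0),q',q'')\in\Delta\text{ for some }q\in R,\ q'\in F\}.
\end{gather*}
For $D=0D_0\cup1D_1$ with $D_0,D_1\in\mathcal D$ and $j\in\{0,1\}$ we have
\begin{equation}\label{eq:step}
C_R(D)\cap j\{0,1\}^*=j\,C_{\delta_j(R,\mathrm{acc}(D_{\bar j}))}(D_j).
\end{equation}
Indeed, let $d=jd'$ with $d'\in D_j$. In $(D,\{d\})$ the root has label $(0,0)$ and the subtrees at $j$ and $\bar j$ are $(D_j,\{d'\})$ and $(D_{\bar j},\emptyset)$. An accepting run from $q\in R$ consists of a transition from $q$ with label $(0,0)$, an accepting run on $(D_{\bar j},\emptyset)$ from the state sent to $\bar j$, and an accepting run on $(D_j,\{d'\})$ from the state sent to $j$.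

\begin{definition}
The \emph{type} of $D\in\mathcal D$ is $t(D)=\big(\mathrm{acc}(D),\{R\subseteq Q:C_R(D)\ne\emptyset\}\big)$. The finite set of all types is $H=t(\mathcal D)$, and $\mathrm{acc}(s)$ denotes the first component of $s\in H$. For $R\subseteq Q$ and a letter $(j,s)\in\{0,1\}\times H$ put $R\cdot(j,s)=\delta_j(R,\mathrm{acc}(s))$, and extend this to words $w\in(\{0,1\}\times H)^*$ by reading from left to right, so that $R\cdot ww'=(R\cdot w)\cdot w'$. For $D\in\mathcal D$ and $u=j_1\cdots j_n\in\tau_D$, the \emph{path word} is
\[
w(D,u)=(j_1,s_1)\cdots(j_n,s_n),\qquad s_i=t\big(D_{j_1\cdots j_{i-1}\bar j_i}\big).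
\]
\end{definition}

The path word records the directions along $u$ and the types of the subtrees passed on the side; these subtrees are in $\mathcal D$ by Lemma~\ref{lem:structure}(c). Applying \eqref{eq:step} once for each letter of $u$ gives
\begin{equation}\label{eq:path}
C_R(D)\cap u\{0,1\}^*=u\,C_{R\cdot w(D,u)}(D_u)\qquad(D\in\mathcal D,\ u\in\tau_D).
\end{equation}

\begin{lemma}\label{lem:compose}
Let all sets below be in $\mathcal D$.
\begin{itemize}
\item[(a)] $t(0D_0\cup1D_1)$ depends only on $t(D_0)$ and $t(D_1)$.
\item[(b)] For $K=\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$, the type $t(K)$ depends only on the word $w=(j_1,t(E_1))\cdots(j_n,t(E_n))$.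
\item[(c)] $t(DE)$ depends only on $D$ and $t(E)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $D=0D_0\cup1D_1$. The root of $(D,\emptyset)$ has label $(0,0)$, so $q\in\mathrm{acc}(D)$ if and only if $(q,(0,0),q',q'')\in\Delta$ for some $q'\in\mathrm{acc}(D_0)$, $q''\in\mathrm{acc}(D_1)$. By \eqref{eq:step}, $C_R(D)\ne\emptyset$ if and only if $C_{R\cdot(j,t(D_{\bar j}))}(D_j)\neq\emptyset$ for some $j$, and this is decided by $R$ and the two types.

(b) The nodes of the spine are proper prefixes of elements of the antichain $K$, so in $(K,\emptyset)$ they have label $(0,0)$. We claim that $q\in\mathrm{acc}(K)$ if and only if there are states $q=q_0,q_1,q_2,\dots$ satisfying the parity condition and states $r_m\in\mathrm{acc}(E_m)$, $m\ge1$, such that for each $m\geq1$ the set $\Delta$ contains the transition from $q_{m-1}$ with label $(0,0)$ that sends $q_m$ in direction $j_m$ and $r_m$ in direction $\bar j_m$. An accepting run provides such states on the spine and at the side roots $u_m=j_1\cdots j_{m-1}\bar j_m$. Conversely, given such states, place the $q_m$ on the spine and an accepting run from $r_m$ on $(E_m,\emptyset)$ below $u_m$. Every branch other than the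 spine enters the subtree below some $u_m$, so this run is accepting. The criterion mentions only $w$. Thus $w$ determines $\mathrm{acc}(K)$, and likewise $\mathrm{acc}(K_{j_1\cdots j_m})$ for each $m$, since $K_{j_1\cdots j_m}$ is the comb of a rotation.

Each element of $K$ lies below some $u_m$, and $K_{u_m}=E_m$. By \eqref{eq:path}, $C_R(K)\neq\emptyset$ if and only if $C_{R_m}(E_m)\ne\emptyset$ for some $m$, where
\[
R_m=R\cdot w(K,u_m)=\delta_{\bar j_m}\Big(R\cdot(j_1,t(E_1))\cdots(j_{m-1},t(E_{m-1})),\ \mathrm{acc}(K_{j_1\cdots j_m})\Big).
\]
The set $R_m$ is determined by $R$, $w$ and $m$, and whether $C_{R_m}(E_m)\neq\emptyset$ is determined by $R_m$ and $t(E_m)$.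

(c) Induction on $D$, by \eqref{eq:product} and parts (a) and (b).
\end{proof}

The lemma defines three operations. We write $\nu(t(D_0),t(D_1))=t(0D_0\cup1D_1)$, which gives $\nu:H\times H\to H$; we write $w^\omega=t(K)$ in (b), for every nonempty word $w$ over $\{0,1\}\times H$; and we write $D(z)=t(DE)$ when $t(E)=z$. By \eqref{eq:product},
\begin{equation}\label{eq:Dz}
\begin{gathered}
\{\varepsilon\}(z)=z,\qquad(0D_0\cup1D_1)(z)=\nu\big(D_0(z),D_1(z)\big),\\
\mathrm{comb}\big((j_1,E_1)\cdots(j_n,E_n)\big)(z)=\big((j_1,E_1(z))\cdots(j_n,E_n(z))\big)^\omega .
\end{gathered}
\end{equation}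
A word also acts on types, from the bottom of the path to the top. For $s,x\in H$ put $[0,s](x)=\nu(x,s)$ and $[1,s](x)=\nu(s,x)$, and for $w=(j_1,s_1)\cdots(j_n,s_n)$ put $[w]=[j_1,s_1]\circ\cdots\circ[j_n,s_n]$. Then $[ww']=[w][w']$, and the empty word gives the identity. For $D=0D_0\cup1D_1$ we have $t(D)=[j,t(D_{\bar j})](t(D_j))$, and iterating along $u$ gives
\begin{equation}\label{eq:context}
t(D)=[w(D,u)]\big(t(D_u)\big)\qquad(D\in\mathcal D,\ u\in\tau_D).
\end{equation}
If $K$ is a comb with period $a$ and word $w$ as in Lemma~\ref{lem:compose}(b), then $w(K,a)=w$ and $K_a=K$. Hence \eqref{eq:context} gives, for every nonempty word $w$,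
\begin{equation}\label{eq:fixed}
[w](w^\omega)=w^\omega .
\end{equation}

\section{A minimal algebra and its transitions}\label{sec:algebra}

Call a subset $H'\subseteq H$ \emph{closed} if $\nu(H'\times H')\subseteq H'$ and $w^\omega\in H'$ for all nonempty words $w$ over $\{0,1\}\times H'$. The set $H$ is closed, finite and nonempty. Fix a minimal nonempty closed set $M\subseteq H$. Minimality means that every type in $M$ can be built over every other one.

\begin{lemma}\label{lem:generate}
Let $z\in M$. Then $D(z)\in M$ for all $D\in\mathcal D$, and $M=\{D(z):D\in\mathcal D,\ D\ne\{\varepsilon\}\}$.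
\end{lemma}

\begin{proof}
The first claim follows from \eqref{eq:Dz} by induction on $D$, as $M$ is closed. So the set $M'$ on the right is a subset of $M$, and it is nonempty. By \eqref{eq:Dz}, $\nu$ applied to $D_0(z),D_1(z)$ gives $(0D_0\cup1D_1)(z)$, and $w\mapsto w^\omega$ applied to a word with types $E_i(z)$ gives $K(z)$ for a comb $K$. Unions and combs differ from $\{\varepsilon\}$, so $M'$ is closed, and $M'=M$ by minimality.
\end{proof}

From now on, \emph{words} are words over $\{0,1\}\times M$. For such $w$ the map $[w]$ sends $M$ into $M$, and we regard it as a map $M\to M$. Let $V$ be the set of these maps. It is a finite monoid under composition and contains the identity. For nonempty $w$ the type $w^\omega$ lies in $M$, so \eqref{eq:fixed} yields the one property of $V$ that we need: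
\begin{equation}\label{eq:FP}
\text{every element of $V$ has a fixed point in $M$.}
\end{equation}

We now describe the walker. Its situation at a node is given by the current set of states and the type of the subtree below, and the invariant that it maintains is the one in \eqref{eq:unique}.

\begin{definition}
A \emph{position} is a pair $(R,x)$ with $R\subseteq Q$ and $x\in M$ such that $|C_R(D)|=1$ for all $D\in\mathcal D$ with $t(D)=x$. For positions $(R,x)$, $(R',x')$ and a nonempty word $w$ we write $(R,x)\xrightarrow{w}(R',x')$, and call this a \emph{transition}, if $R'=R\cdot w$ and $[w](x')=x$.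
\end{definition}

There are finitely many positions, and there is at least one: $(\{q_I\},x)$ is a position for each $x\in M$ by \eqref{eq:unique}. States are computed downward and types upward, which explains the opposite directions in the two conditions. A transition says that the walker moves along $w$: if $D\in\mathcal D$, $u\in\tau_D$, $w(D,u)=w$ and $t(D_u)=x'$, then $t(D)=x$ by \eqref{eq:context}, and the unique element of $C_R(D)$ lies below $u$ by \eqref{eq:path}, since $C_{R'}(D_u)\neq\emptyset$. Transitions compose: from $(R,x)\xrightarrow{w}(R',x')\xrightarrow{w'}(R'',x'')$ we get $R\cdot ww'=R''$ and $[ww'](x'')=[w](x')=x$, so $(R,x)\xrightarrow{ww'}(R'',x'')$.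

The next lemma says that we can prescribe the type at which the walker arrives. We do not control the path; the automaton chooses it. We only arrange that all available paths end in type $z$.

\begin{lemma}\label{lem:steer}
For every position $(R,x)$ and every $z\in M$ there are $R'$ and $w$ with $(R,x)\xrightarrow{w}(R',z)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:generate} take $D\ne\{\varepsilon\}$ in $\mathcal D$ with $D(z)=x$. Then $\varepsilon\notin D$, as $D$ is an antichain. Let $E\in\mathcal D$ have type $z$, and let $d=j_1\cdots j_n\in D$. By Lemma~\ref{lem:structure}(c),(d), $(DE)_d=E$, and for each sibling $v_i=j_1\cdots j_{i-1}\bar j_i$ we have $D_{v_i}\in\mathcal D$, so $v_i\in\tau_D$ and $(DE)_{v_i}=D_{v_i}E$. Therefore the path word $w(DE,d)$ equals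
\[
w_d=(j_1,D_{v_1}(z))\cdots(j_n,D_{v_n}(z)).
\]
This word does not depend on $E$, it is nonempty, and its types lie in $M$ by Lemma~\ref{lem:generate}. By \eqref{eq:context}, $[w_d](z)=t(DE)=x$. Put $R_d=R\cdot w_d$. Every element of $DE$ lies below exactly one $d\in D$, so \eqref{eq:path} gives a disjoint union
\[
C_R(DE)=\bigcup_{d\in D}d\,C_{R_d}(E).
\]
The left side has one element, because $(R,x)$ is a position and $t(DE)=x$. So exactly one $d$ has $C_{R_d}(E)\ne\emptyset$, and for it $|C_{R_d}(E)|=1$. Whether $C_{R_d}(E)\neq\emptyset$ depends only on $R_d$ and $t(E)=z$; this is what the second component of the type is for. Hence the same $d$ occurs for all $E$ of type $z$, the pair $(R_d,z)$ is a position, and $(R,x)\xrightarrow{w_d}(R_d,z)$.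
\end{proof}

Minimality of $M$ enters only through Lemma~\ref{lem:generate}. In the toy model of Section~\ref{sec:idea} the analogue of Lemma~\ref{lem:steer} fails for the full set $\{0,\dots,k\}$ of capped ranks when $k\geq1$: a set of rank $0$ has no subtree of positive rank.

\begin{lemma}\label{lem:noloop}
There is no transition $(R,x)\xrightarrow{w}(R,x)$ with $w^\omega=x$.
\end{lemma}

\begin{proof}
Suppose there is one, with $w=(j_1,s_1)\cdots(j_n,s_n)$. Choose $E_i\in\mathcal D$ of type $s_i$ and let $K=\mathrm{comb}((j_1,E_1)\cdots(j_n,E_n))$, with period $a$. Then $t(K)=w^\omega=x$, so $C_R(K)=\{d\}$ for some $d$. Since $w(K,a)=w$, $R\cdot w=R$ and $K_a=K$, formula \eqref{eq:path} gives $aC_R(K)\subseteq C_R(K)$, that is, $ad=d$. This is impossible because $a\ne\varepsilon$.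
\end{proof}

By Lemma~\ref{lem:steer} and finiteness, loops $(R,x)\xrightarrow{w}(R,x)$ exist. For such a loop both $x$ and $w^\omega$ are fixed points of $[w]$, but $[w]$ may have several fixed points. If $[w]$ is constant, it has only one. So the following proposition is what we need.

\begin{proposition}\label{prop:constant}
For every position $p$ there is a transition $p\xrightarrow{w}p'$ with $[w]$ constant on $M$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:constant}]
Starting from any position, build $p_0\xrightarrow{w_1}p_1\xrightarrow{w_2}\cdots$ with all $[w_i]$ constant. There are $i<k$ with $p_i=p_k=(R,x)$. For $w=w_{i+1}\cdots w_k$ we have $(R,x)\xrightarrow{w}(R,x)$, so $[w](x)=x$. The map $[w]$ is a composition of constant maps, hence constant with value $x$. By \eqref{eq:fixed}, $w^\omega=[w](w^\omega)=x$, contrary to Lemma~\ref{lem:noloop}.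
\end{proof}

\begin{example}\label{ex:small}
If $|M|=1$, every map is constant and Proposition~\ref{prop:constant} is Lemma~\ref{lem:steer}; this is the situation of the toy model. Let $M=\{x,z\}$ have two elements and let $p=(R,x)$. Lemma~\ref{lem:steer} gives $(R,x)\xrightarrow{w}(R',z)$, so $[w](z)=x$. If $[w](x)=z$, then $[w]$ would exchange $x$ and $z$ and have no fixed point, contrary to \eqref{eq:FP}. So $[w]$ is constant. The only freedom we have is the choice of the types visited, and \eqref{eq:FP} turns a change of type into a loss of information. The next section shows that this mechanism works in general.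
\end{example}

\section{The collapse lemma}\label{sec:collapse}

In this section $M$ is any finite nonempty set and $V$ is any monoid of maps $M\to M$ under composition that contains the identity and satisfies \eqref{eq:FP}. Lemma~\ref{lem:steer} lets us fix a sequence $z_0,\dots,z_n$ in $M$ and hands us maps $v_i\in V$ about which we know only that $v_iz_i=z_{i-1}$. We want to choose the sequence so that $v_1\cdots v_n$ is constant whatever the $v_i$ are.

\begin{example}\label{ex:fence}
Let $M=\{p_0,p_1,p_2,p_3\}$ be partially ordered by $p_0<p_1>p_2<p_3$, and let $V$ consist of all order-preserving maps. Call the three comparable pairs $\{p_i,p_{i+1}\}$ edges; each $v\in V$ sends an edge to an edge or to a point. Every $v$ has a fixed point. Otherwise, since $v$ raises the index of $p_0$ and lowers that of $p_3$, there is $i$ such that $v$ raises the index of $p_i$ and lowers that of $p_{i+1}$; the two images are equal or adjacent, so $v$ exchanges $p_i$ and $p_{i+1}$, which reverses their order.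

A map that sends a minimal point to a maximal point collapses every edge at that minimal point, because nothing lies above a maximal point; dually for a map that sends a maximal point to a minimal one. One such step need not be constant: $(p_0,p_1,p_2,p_3)\mapsto(p_1,p_1,p_2,p_3)$ sends $p_0$ to $p_1$, and $(p_0,p_1,p_2,p_3)\mapsto(p_0,p_0,p_0,p_1)$ sends $p_1$ to $p_0$. But let $z_0=p_1$, $z_1=p_0$, $z_2=p_1$. If $v_2p_1=p_0$, then $v_2$ sends $p_0,p_1,p_2$ to $p_0$ and $p_3$ to an element above or equal to $p_0$, so $v_2M\subseteq\{p_0,p_1\}$. If $v_1p_0=p_1$, then $v_1p_1=p_1$. Hence $v_1v_2$ is constant. Alternating between a top and a bottom point shrinks the distance to the current point by one at each step.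
\end{example}

In general we must find substitutes for the edges, for their orientation, and for the extremal points. The substitutes connect the elements of $M$ only when $V$ preserves no nontrivial equivalence relation, so we work with one pair of neighboring equivalences at a time. An equivalence relation $\sigma$ on $M$ is \emph{invariant} if $(x,x')\in\sigma$ implies $(vx,vx')\in\sigma$ for all $v\in V$. A map is \emph{$\sigma$-constant} on a set if it sends the set into one $\sigma$-class.

\begin{lemma}[Collapse lemma]\label{lem:collapse}
Let $\alpha\subsetneq\beta$ be invariant equivalences with no invariant equivalence strictly between them. Suppose that some $\pi\in V$ is $\beta$-constant on $M$ but not $\alpha$-constant on some $\beta$-class. Then for every $\beta$-class $P$ there are $n\ge0$ and $z_0,\dots,z_n\in P$ such that, whenever $v_1,\dots,v_n\in V$ satisfy $v_iz_i=z_{i-1}$ for $1\le i\le n$, the map $v_1\cdots v_n$ is $\alpha$-constant on $P$.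
\end{lemma}

Both \eqref{eq:FP} and the map $\pi$ are needed. For $M=\{x,z\}$ and $V$ consisting of the identity and the exchange, with $\alpha$ equality, $\beta=M\times M$ and $\pi$ the identity, only \eqref{eq:FP} fails, and no element of $V$ is constant. For $M=\{*,x,z\}$ and $V$ consisting of the identity and the exchange of $x,z$ that fixes $*$, with $\alpha$ equality and $\beta$-classes $\{*\}$, $\{x,z\}$, property \eqref{eq:FP} holds, $\pi$ does not exist, and no element of $V$ is constant on $\{x,z\}$: the fixed point sits in the wrong class.

\begin{proof}
Let $N=M/\alpha$. Each $v\in V$ induces a map $N\to N$, again denoted $v$, which has a fixed point. Let $\sim$ be the equivalence on $N$ induced by $\beta$. \emph{Class} means $\sim$-class, and we regard $\beta$-classes as classes in $N$. Each $v$ maps every class into a class. Call $g\in V$ \emph{flat} if $gN$ lies in one class; then $vg$ is flat for all $v\in V$. The hypothesis says that $\pi$ is flat and $|\pi P'|\ge2$ for some class $P'$. We must make $v_1\cdots v_n$ constant on $P\subseteq N$.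

\medskip\noindent\emph{Step 1: any pair generates $\sim$.} This is where the absence of intermediate equivalences is used.

\smallskip\noindent(C1) \emph{Let $x\ne x'$, $x\sim x'$ and $y\sim y'$ in $N$. There are $y=y_0,\dots,y_k=y'$ and $u_1,\dots,u_k\in V$ with $\{y_{i-1},y_i\}=\{u_ix,u_ix'\}$.}

Being joined by such a chain is an equivalence relation on $N$. It is preserved by each $v\in V$ (replace $u_i$ by $vu_i$), it is contained in $\sim$ since $u_ix\sim u_ix'$, and it contains $(x,x')$ since the identity is in $V$. Its preimage in $M$ is an invariant equivalence contained in $\beta$ that strictly contains $\alpha$, so it is $\beta$.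

\smallskip\noindent(C2) \emph{If moreover $v\in V$ and $vy\ne vy'$, there is $u\in V$ such that $ux,ux'$ lie in the class of $y$ and $vux\ne vux'$.}

Some link of the chain has $vy_{i-1}\neq vy_i$; take $u=u_i$.

\medskip\noindent\emph{Step 2: a minimal set $A$ and a retraction onto it.} The prototype of an edge is a smallest nontrivial image. Let $r\ge2$ be the least value $|gP_1|\ge2$ with $g$ flat and $P_1$ a class; it exists because of $\pi$. Fix $g$ and $P_1$ with $|gP_1|=r$, put $A=gP_1$, and let $P_0$ be the class containing $gN$. For $v\in V$ the map $vg$ is flat, so $vA=vgP_1$ has $1$ or at least $r=|A|$ elements. Thus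
\begin{equation}\label{eq:dichotomy}
\text{every $v\in V$ is constant on $A$ or injective on $A$.}
\end{equation}
Take $b\ne b'$ in $A$ and $y,y'\in P_1$ with $gy\ne gy'$. By (C2) there is $u\in V$ with $ub,ub'\in P_1$ and $gub\ne gub'$. Since $b\in P_0$, we have $uP_0\subseteq P_1$. The map $h=gu$ satisfies $hN\subseteq P_0$ and $hP_0\subseteq A$. It is not constant on $A\subseteq P_0$, so by \eqref{eq:dichotomy} it permutes $A$. Choose $m\ge2$ with $h^m|_A=\mathrm{id}$ and put $e=h^m\in V$. Then $eN\subseteq h^{m-1}P_0\subseteq A$, so
\[
eN=A,\qquad e|_A=\mathrm{id}.
\]

\medskip\noindent\emph{Step 3: an intransitive group.} To orient the edges we need a partition of $A$ that $V$ respects. For $v\in V$, the map $ev|_A:A\to A$ is constant or a permutation by \eqref{eq:dichotomy}. Let $G$ be the set of permutations of $A$ of the form $ev|_A$. It contains $e|_A=\mathrm{id}$ and is closed under composition, since $ev\,ev'=e(vev')$; so it is a finite group. Each element $ev|_A$ of $G$ has a fixed point in $A$: the map $ev$ has a fixed point in $N$, which lies in $evN\subseteq eN=A$. This is the only use of \eqref{eq:FP}, and it relies on $e$ mapping all of $N$ into $A$, which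 comes from the flatness of $\pi$.

It follows that $G$ is not transitive on $A$. By Burnside's lemma, for a transitive group the number of pairs $(\gamma,b)\in G\times A$ with $\gamma b=b$ is $\sum_{b\in A}|G|/|A|=|G|$. But here each $\gamma$ contributes at least one pair and the identity contributes $r\ge2$. Fix a $G$-orbit $O$; then $\emptyset\ne O\subsetneq A$, and $G$ preserves both $O$ and $A\setminus O$.

\medskip\noindent\emph{Step 4: traces.} A \emph{trace} is a set $T=vA$ with $v\in V$ and $|vA|\ge2$; by \eqref{eq:dichotomy}, $v$ is then a bijection from $A$ onto $T$. Each trace lies in one class, as $A$ does. In Example~\ref{ex:fence}, with $\alpha$ equality and $\beta=M\times M$, the traces are the edges, $G$ is trivial, and $O$ can be taken to be the upper end of $A$.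

\smallskip\noindent(T1) \emph{Any two elements of one class are joined by a chain in which consecutive elements lie in a common trace.}

Apply (C1) with $x\ne x'$ in $A$ and drop the links with $u_ix=u_ix'$. For the other links, $u_iA$ is a trace containing both ends.

\smallskip\noindent(T2) \emph{For every trace $T=vA$ there is $u\in V$ with $euv|_A\in G$.}

Take $b\ne b'$ in $A$. Then $vb\ne vb'$, $vb\sim vb'$, and $eb=b\neq b'=eb'$. By (C2) with $x=vb$, $x'=vb'$, $y=b$, $y'=b'$ and the map $e$, some $u$ has $euvb\ne euvb'$. So $euv|_A$ is not constant.

\smallskip\noindent(T3) \emph{Call $x\in T=vA$ an upper point of $T$ if $x\in vO$, and a lower point of $T$ otherwise. This does not depend on $v$, and every trace has points of both kinds.}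

Let $T=vA=v'A$ and $x=vb=v'b'$ with $b,b'\in A$, and take $u$ from (T2) for $v$. Then $eu$ maps $T$ bijectively onto $A$, so $euv'|_A$ is a permutation and belongs to $G$. From $euv(b)=eux=euv'(b')$ we see that $b$ and $b'$ lie in one $G$-orbit, so $b\in O$ if and only if $b'\in O$. Both kinds occur since $\emptyset\ne O\ne A$ and $v$ is injective on $A$.

\smallskip\noindent(T4) \emph{Let $T$ be a trace and $v\in V$ with $|vT|\ge2$. Then $vT$ is a trace, and $x\in T$ is an upper point of $T$ if and only if $vx$ is an upper point of $vT$.}

Let $T=v'A$. Then $vT=(vv')A$ is a trace. If $x=v'b$ then $vx=(vv')b$, and both statements mean $b\in O$, as $v'$ and $vv'$ are injective on $A$.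

\medskip\noindent\emph{Step 5: extremal points.} An element may be upper in one trace and lower in another. We need an element of $P$ that is upper in every trace containing it, so we must exclude cycles of the relation ``lower and upper point of a common trace''. A monotone quantity does this. For $x\in P$ let $U(x)$ be the set of maps $\theta:P\to A$ of the form $\theta=eu|_P$, $u\in V$, with $\theta(x)\in O$.

\smallskip\noindent(T5) \emph{If $x$ is a lower point and $x'$ an upper point of a trace $T\subseteq P$, then $U(x)\subsetneq U(x')$.}

Let $T=vA$, $x=vb$, $x'=vb'$, $b\notin O$, $b'\in O$. Let $\theta=eu|_P\in U(x)$. If $euv|_A$ were in $G$, then $\theta(x)=euv(b)\notin O$. So $euv|_A$ is constant, $\theta(x')=\theta(x)\in O$, and $\theta\in U(x')$. For $u$ as in (T2), $eux'=euv(b')\in O$ and $eux=euv(b)\notin O$, so $eu|_P\in U(x')\setminus U(x)$.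

\smallskip
Choose $z^+,z^-\in P$ with $|U(z^+)|$ maximal and $|U(z^-)|$ minimal. A trace $T$ containing $z^+$ lies in $P$ and has an upper point $x'$; if $z^+$ were a lower point of $T$, then $|U(x')|>|U(z^+)|$. So $z^+$ is an upper point of every trace containing it. A trace containing $z^-$ has a lower point $x$, and if $z^-$ were an upper point then $|U(x)|<|U(z^-)|$. So $z^-$ is a lower point of every trace containing it.

\medskip\noindent\emph{Step 6: shrinking balls.} For $x,y\in P$ let $d(x,y)$ be the least length $l$ of a chain $x=x_0,\dots,x_l=y$ as in (T1), let $B_k(z)=\{x\in P:d(z,x)\le k\}$, and let $n$ be the largest value of $d$ on $P$. Fix elements of $M$ representing $z^+$ and $z^-$, and let $z_i$ be the representative of $z^+$ for even $i$ and of $z^-$ for odd $i$, $0\le i\le n$. Let $v_iz_i=z_{i-1}$ for $1\le i\le n$. We compute in $N$, writing $z_i$ also for the image of $z_i$; note that $v_iP\subseteq P$.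

Every trace $T\ni z_i$ is collapsed by $v_i$ to the point $z_{i-1}$. Otherwise, by (T4), $v_iT$ is a trace containing $z_{i-1}$, and $z_i$ is an upper point of $T$ if and only if $z_{i-1}$ is an upper point of $v_iT$. But one of $z_i,z_{i-1}$ is $z^+$, always upper, and the other is $z^-$, always lower.

Let $x\in B_i(z_i)$ and let $z_i=x_0,x_1,\dots,x_l=x$ be a chain with $l\le i$. If $l=0$, then $v_ix=z_{i-1}$. If $l\geq1$, then $v_ix_1=z_{i-1}$, and by (T4) the elements $v_ix_j,v_ix_{j+1}$ are equal or lie in a common trace; so $d(z_{i-1},v_ix)\le l-1$. In both cases $v_ix\in B_{i-1}(z_{i-1})$. Therefore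
\[
v_1\cdots v_nP=v_1\cdots v_nB_n(z_n)\subseteq v_1\cdots v_{n-1}B_{n-1}(z_{n-1})\subseteq\cdots\subseteq B_0(z_0)=\{z_0\},
\]
which says that $v_1\cdots v_n$ is $\alpha$-constant on $P$. (If $P$ is a single point of $N$, then $n=0$ and the empty product is the identity.)
\end{proof}

\section{Constant transitions}\label{sec:constant}

We return to the set $M$ and the monoid $V$ of Section~\ref{sec:algebra}, and collapse $M$ one layer at a time. The transitions obtained for the coarser equivalence serve twice: they bring all of $M$ into one class, and they supply the map $\pi$ when it is needed.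

\begin{proof}[Proof of Proposition~\ref{prop:constant}]
The relations $M\times M$ and equality are invariant, and there are finitely many invariant equivalences. So there is a chain of invariant equivalences from $M\times M$ down to equality in which no invariant equivalence lies strictly between consecutive members. For an invariant $\sigma$ consider the statement
\begin{quote}
$\mathsf P(\sigma)$: for every position $p$ there is a transition $p\xrightarrow{w}p'$ with $[w]$ $\sigma$-constant on $M$.
\end{quote}
The statement $\mathsf P(M\times M)$ holds by Lemma~\ref{lem:steer}, and $\mathsf P$ for equality is the proposition. Let $\alpha\subsetneq\beta$ be consecutive in the chain and assume $\mathsf P(\beta)$. We prove $\mathsf P(\alpha)$; let $p$ be a position.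

\emph{Case 1: every element of $V$ that is $\beta$-constant on $M$ is $\alpha$-constant on every $\beta$-class.} By $\mathsf P(\beta)$ take $p\xrightarrow{w}p'\xrightarrow{w'}p''$ with $[w]$ and $[w']$ $\beta$-constant on $M$. Then $[w']M$ lies in one $\beta$-class, on which $[w]$ is $\alpha$-constant. So $[ww']$ is $\alpha$-constant on $M$, and $p\xrightarrow{ww'}p''$.

\emph{Case 2: otherwise.} Then Lemma~\ref{lem:collapse} applies. Take any $\beta$-class $P$ and $z_0,\dots,z_n\in P$ as in that lemma. Repeated use of Lemma~\ref{lem:steer}, followed by $\mathsf P(\beta)$, gives transitions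
\[
p\xrightarrow{w_0}(R_0,z_0)\xrightarrow{w_1}(R_1,z_1)\xrightarrow{w_2}\cdots\xrightarrow{w_n}(R_n,z_n)\xrightarrow{w'}(R',x')
\]
with $[w']$ $\beta$-constant on $M$. Since $[w'](x')=z_n\in P$, we have $[w']M\subseteq P$. Since $[w_i](z_i)=z_{i-1}$ for $1\le i\le n$, the map $[w_1]\cdots[w_n]$ is $\alpha$-constant on $P$. Since $\alpha$ is invariant, $[w_0]$ maps an $\alpha$-class into an $\alpha$-class. So $[w_0w_1\cdots w_nw']$ is $\alpha$-constant on $M$, and $p\xrightarrow{w_0w_1\cdots w_nw'}(R',x')$.

Descending along the chain proves the proposition.
\end{proof}

With the deduction at the end of Section~\ref{sec:algebra}, this completes the proof of Theorem~\ref{thm:main}.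

\section{Scattered sets, ranks, parameters and finite subsets}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $\psi$ uniformize $y$ in $\mathcal S$ and let $D\in\mathcal D$. By Lemmas~\ref{lem:structure}(a) and~\ref{lem:rank}, $D$ is nonempty and contained in a scattered tree, so some $y$ satisfies $\mathcal S(D,y)$. By (ii) exactly one $y$ satisfies $\psi(D,y)$, and by (i) it lies in $D$. This contradicts Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
For $\xi<\omega$ this is Proposition~\ref{prop:bounded}. Let $\xi\ge\omega$. Every $D\in\mathcal D$ is nonempty and has finite rank, and the derivatives decrease, so $[\tau_D]^{(\xi)}=\emptyset$. A formula uniformizing $y$ in $\mathcal R_\xi$ would therefore select exactly one node for each $D\in\mathcal D$, and this node would lie in $D$, contrary to Theorem~\ref{thm:main}.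
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:param}]
Suppose that $\psi(\cdot,\cdot,\bar P)$ uniformizes $y$ in $\mathcal S$ for some tuple $\bar P=(P_1,\dots,P_l)$. Since $\mathcal S$ is definable (Lemma~\ref{lem:scattered}), this property of $\bar P$ is expressed by the MSO formula
\[
\varphi(\bar P)=\forall X\,\forall y\,\big(\psi(X,y,\bar P)\to\mathcal S(X,y)\big)\ \wedge\ \forall X\,\big(\exists y\,\mathcal S(X,y)\to\exists!y\,\psi(X,y,\bar P)\big).
\]
By Rabin's basis theorem, $\varphi$ is satisfied by a tuple $\bar L$ of regular languages. Each regular language $L$ is defined by a formula $\lambda(x)$ without parameters: if a deterministic finite automaton with states $1,\dots,m$ recognizes $L$, then $x\in L$ if and only if there is a partition $Z_1,\dots,Z_m$ of the nodes such that the root lies in the part of the initial state, the parts of the children of each node are given by the transition function, and $x$ lies in the part of an accepting state. With $\lambda_i$ defining $L_i$, the formula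
\[
\exists\bar P\,\Big(\bigwedge_{i=1}^l\forall x\,\big(x\in P_i\leftrightarrow\lambda_i(x)\big)\wedge\psi(X,y,\bar P)\Big)
\]
is equivalent to $\psi(X,y,\bar L)$, has no parameters and uniformizes $y$ in $\mathcal S$, contrary to Theorem~\ref{thm:conj}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:finite}]
Given such a $\psi(X,Z)$, let $\psi'(X,y)$ say that $\mathcal S(X,y)$ holds and that $y$ is the lexicographically least element of some $Z$ with $\psi(X,Z)$. Then $\psi'$ implies $\mathcal S$. If $X$ is nonempty and contained in a scattered tree, the unique $Z$ with $\psi(X,Z)$ is a finite nonempty subset of $X$, so its least element exists, lies in $X$, and is the only $y$ with $\psi'(X,y)$. Thus $\psi'$ uniformizes $y$ in $\mathcal S$, contrary to Theorem~\ref{thm:conj}.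
\end{proof}

\begin{thebibliography}{1}

\bibitem{unif}
\emph{On Uniformisability In Monadic Second-Order Logic},
\texttt{https://www.mimuw.edu.pl/\%7Emskrzypczak/docs/sk15\_unif-SemLog.pdf}

\end{thebibliography}
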